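\title{An $\omega$-categorical supersimple theory that is not CM-trivial}

\begin{abstract}
We construct a complete theory in a finite relational language that is $\omega$-categorical, supersimple of finite SU-rank, and not CM-trivial. The theory is obtained by a Hrushovski-type amalgamation of point--line--plane geometries in which incidence of a point and a plane is forced by transitivity through lines. The predimension gives every flag a positive weight. It is therefore not submodular on arbitrary sets, and the core of the proof is that it is submodular, with room to spare, on geometrically closed sets. In the limit theory the SU-rank is an explicit integer-valued dimension, and a flag witnesses $2$-ampleness.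
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

Let $T$ be a complete first-order theory in a countable language with infinite models, and let $\mathfrak C$ be a monster model of $T$. Sets of parameters are small subsets of $\mathfrak C^{\mathrm{eq}}$, each taken under a fixed enumeration, and $AB$ abbreviates $A\cup B$. Elements and subsets of $\mathfrak C$ itself are called \emph{real}. The closures $\mathrm{acl}$ and $\mathrm{dcl}$ are always taken in $\mathfrak C^{\mathrm{eq}}$, and an \emph{acl-set} is a set $A$ with $A=\mathrm{acl}(A)$.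

The theory $T$ is \emph{$\omega$-categorical} if it has exactly one countably infinite model up to isomorphism. It is \emph{simple} if it does not have the tree property, that is, if there are no formula $\varphi(x,y)$, number $k<\omega$ and family $(a_s:s\in\omega^{<\omega})$ such that $\{\varphi(x,a_{s^\frown i}):i<\omega\}$ is $k$-inconsistent for every $s$ while $\{\varphi(x,a_{\eta\restriction n}):n<\omega\}$ is consistent for every $\eta\in\omega^\omega$. Equivalently, forking independence, written $A\perp_CB$, is symmetric. The SU-rank measures how often a type can fork: $SU(a/B)\ge0$ always, $SU(a/B)\ge\alpha+1$ if there is $B'\supseteq B$ with $a\not\perp_BB'$ and $SU(a/B')\ge\alpha$, and $SU(a/B)\ge\lambda$ for a limit ordinal $\lambda$ if $SU(a/B)\ge\alpha$ for all $\alpha<\lambda$. A simple theory is \emph{supersimple} if $SU(a/B)$ is an ordinal for every finite tuple $a$ and every $B$, and \emph{of finite SU-rank} if it is always finite.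

For simple $T$, let $\mathrm{Cb}(C/X)$ be the canonical base of the Lascar strong type of $C$ over $X$. In a general simple theory it is a hyperimaginary, and algebraic closure has to be read as bounded closure. Supersimple theories eliminate hyperimaginaries \cite{BPW}, so for them canonical bases live in $T^{\mathrm{eq}}$ and bounded closure is $\mathrm{acl}$. The canonical base is the least part of $\mathrm{acl}(X)$ that carries the dependence of $C$ on $X$:
\begin{itemize}
\item[(Cb1)] $\mathrm{Cb}(C/X)\subseteq\mathrm{acl}(X)$ and $C\perp_{\mathrm{Cb}(C/X)}X$;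
\item[(Cb2)] if $D\subseteq\mathrm{acl}(X)$ and $C\perp_DX$, then $\mathrm{Cb}(C/X)\subseteq\mathrm{acl}(D)$.
\end{itemize}

\begin{definition}\label{def:CM}
$T$ is \emph{CM-trivial} if for all acl-sets $A,B,C$ with $\mathrm{acl}(AC)\cap\mathrm{acl}(AB)=A$ we have $\mathrm{Cb}(C/A)\subseteq\mathrm{acl}(\mathrm{Cb}(C/AB))$.
\end{definition}

The definition compares the canonical base over $A$ with the canonical base $D=\mathrm{Cb}(C/AB)$ over a larger set. The conclusion holds whenever $D\subseteq A$, because then $C\perp_DA$ by (Cb1) and (Cb2) applies. This is the case if $C\perp_AB$, by (Cb2). CM-triviality asks for the same conclusion when independence is weakened to the algebraic condition that $AC$ and $AB$ have no algebraic element in common outside $A$. If $T$ is \emph{$1$-based}, meaning that $\mathrm{Cb}(C/X)\subseteq\mathrm{acl}(C)$ for all $C$ and $X$, then the algebraic condition gives $D\subseteq\mathrm{acl}(C)\cap\mathrm{acl}(AB)\subseteq A$; so $1$-based theories are CM-trivial. Hrushovski's example of an $\omega$-categorical supersimple theory that is not $1$-based is also CM-trivial; both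 facts are quoted in \cite{GST}, where the following problem is posed.

\medskip
\noindent\textbf{Problem} (\cite{GST})\textbf{.} \emph{Is every $\omega$-categorical supersimple theory CM-trivial?}
\medskip

The two classes of examples just mentioned suggest a positive answer. The answer is negative.

\begin{theorem}\label{thm:A}
There is a complete theory $T$ in a finite relational language with infinite models such that $T$ is $\omega$-categorical, $T$ is supersimple of finite SU-rank, and $T$ is not CM-trivial.
\end{theorem}

The theory comes with an explicit closure operator $\mathrm{cl}$ on real sets and an explicit integer-valued dimension $d(a/B)$, defined in Sections~\ref{sec:generic} and~\ref{sec:simple}.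

\begin{theorem}\label{thm:B}
Let $T$ be the theory constructed for Theorem~\ref{thm:A}.
\begin{itemize}
\item[(i)] For finite real tuples $a$ and small real sets $A,B$, we have $a\perp_AB$ if and only if $d(a/AB)=d(a/A)$, and $SU(a/B)=d(a/B)$.
\item[(ii)] Types of finite real tuples over finite real sets $C$ with $\mathrm{cl}(C)=C$ are strong types, and the independence theorem holds over such sets.
\item[(iii)] $T$ is $2$-ample, witnessed by real elements $p,l,\pi$ with $SU(p)=SU(\pi)=11$ and $SU(l)=19$:
\begin{equation}\label{eq:ample}
\mathrm{acl}(p)\cap\mathrm{acl}(l)=\mathrm{acl}(\emptyset),\quad \mathrm{acl}(p,l)\cap\mathrm{acl}(p,\pi)=\mathrm{acl}(p),\quad p\perp_l\pi,\quad p\not\perp\pi .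
\end{equation}
\end{itemize}
\end{theorem}

\subsection*{The idea}

A configuration \eqref{eq:ample} contradicts CM-triviality (Lemma~\ref{lem:ample}), so the task is to build one. Its last two conditions say that $p$ and $\pi$ are dependent and that the dependence passes entirely through $l$. The model to keep in mind is a generic flag, a point $p$ on a line $l$ in a plane $\pi$, in projective $3$-space over an algebraically closed field. The dimensions are $3,4,3$ for $p,l,\pi$, then $5$ for each of the three pairs, and $6$ for the flag. Thus $\dim(\pi/l)=1=\dim(\pi/pl)$, while $\dim(\pi/p)=2<3=\dim(\pi)$.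

In an amalgamation construction the dimension comes from a predimension $\delta$ on finite structures. Suppose that $\delta$ is a sum of weights of elements minus positive costs of relations, and that dimension equals $\delta$ on the subsets of $\{p,l,\pi\}$. Then $\delta(pl\pi)$ equals $\delta(pl)+\delta(l\pi)-\delta(l)$ minus the costs of the relations that involve both $p$ and $\pi$. So $p\perp_l\pi$ excludes such relations, and then $\delta(p\pi)=\delta(p)+\delta(\pi)$, that is, $p\perp\pi$. The projective count shows the way out. In it an incidence with a line costs $2=3+4-5$, the incidence of $p$ and $\pi$ costs $1=3+3-5$, and $6=3+4+3-2-2-1+1$: in the presence of $l$ the incidence of $p$ and $\pi$ is a consequence of the other two, and its cost is \emph{refunded}. Our predimension has such a refund term, one for each flag.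

The price is that a pair $(p,\pi)$ joined by two lines is refunded twice, so that the submodular inequality $\delta(X\cup Y)\le\delta(X)+\delta(Y)-\delta(X\cap Y)$, on which amalgamation arguments rest, fails for arbitrary sets. After background in Section~\ref{sec:background} and the definition of the class in Section~\ref{sec:class}, we prove in Section~\ref{sec:submod} that it holds for sets closed under the joins and meets of the geometry. Section~\ref{sec:amalg} treats amalgamation of two and of three structures. These give $\omega$-categoricity (Section~\ref{sec:generic}) and supersimplicity (Section~\ref{sec:simple}). Section~\ref{sec:ample} proves \eqref{eq:ample} and Theorem~\ref{thm:A}, and Section~\ref{sec:rank} computes the rank and completes the proof of Theorem~\ref{thm:B}.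

\section{Background from model theory}\label{sec:background}

We write $a\equiv_Ca'$ if $a$ and $a'$ have the same type over $C$, equivalently if an automorphism of $\mathfrak C$ fixing $C$ pointwise sends $a$ to $a'$. By the Ryll-Nardzewski theorem, the theory of a countably infinite structure $M$ is $\omega$-categorical if and only if $\mathrm{Aut}(M)$ has finitely many orbits on $M^n$ for each $n$; in that case there are finitely many $n$-types over $\emptyset$, each isolated and realized in every model.

If $T$ is simple then so is $T^{\mathrm{eq}}$, forking for real sets is the same in both, and the following hold in $\mathfrak C^{\mathrm{eq}}$.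
\begin{itemize}
\item[(F1)] Independence is symmetric and passes to subsets of the left and right sides. For $C\subseteq B\subseteq B'$, $A\perp_CB'$ holds if and only if $A\perp_CB$ and $A\perp_BB'$.
\item[(F2)] For all $A,B,C$ there is $A'\equiv_CA$ with $A'\perp_CB$.
\item[(F3)] $A\perp_CB$, $A\perp_{\mathrm{acl}(C)}B$ and $\mathrm{acl}(AC)\perp_C\mathrm{acl}(BC)$ are equivalent, and $e\perp_Ce$ if and only if $e\in\mathrm{acl}(C)$.
\item[(F4)] If $B\subseteq B'$ and $a\perp_BB'$, then $SU(a/B')=SU(a/B)$. Interdefinable tuples have the same rank.
\end{itemize}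
A type $\mathrm{tp}(a/C)$ \emph{is a strong type} if $a'\equiv_Ca$ implies $a'\equiv_{\mathrm{acl}(C)}a$. Recall that $a\equiv_{\mathrm{acl}(C)}a'$ holds if and only if $a\mathrel{\mathcal E}a'$ for every $C$-definable equivalence relation $\mathcal E$ with finitely many classes.

Simplicity will be proved by exhibiting an independence relation. Let $a\perp^\circ_AB$ be a relation between finite real tuples $a$ and small real sets $A,B$ that depends only on $a$, $A$ and $AB$; for a set $A'$, let $A'\perp^\circ_AB$ mean that $a\perp^\circ_AB$ for all finite tuples $a$ from $A'$. The \emph{independence theorem over $C$} is the statement: if $a\equiv_Ca'$, $a\perp^\circ_CA$, $a'\perp^\circ_CB$ and $A\perp^\circ_CB$, then there is $a''$ with $a''\equiv_{CA}a$, $a''\equiv_{CB}a'$ and $a''\perp^\circ_CAB$.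

\begin{theorem}[Kim--Pillay, {\cite[Theorem 4.2]{KP}}]\label{thm:KP}
Suppose that $\perp^\circ$ is invariant under $\mathrm{Aut}(\mathfrak C)$ and satisfies:
\emph{local character} (for all $a,B$ there is a countable $A\subseteq B$ with $a\perp^\circ_AB$);
\emph{finite character} ($a\perp^\circ_AB$ if and only if $a\perp^\circ_Ab$ for all finite $b\subseteq B$);
\emph{symmetry} ($a\perp^\circ_Ab$ implies $b\perp^\circ_Aa$);
\emph{transitivity} (for $A\subseteq B\subseteq B'$, $a\perp^\circ_AB'$ if and only if $a\perp^\circ_AB$ and $a\perp^\circ_BB'$);
\emph{extension} (for all $a$ and $A\subseteq B$ there is $a'\equiv_Aa$ with $a'\perp^\circ_AB$);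
and the independence theorem over models. Then $T$ is simple and $\perp^\circ$ is forking independence.
\end{theorem}

\begin{lemma}\label{lem:ample}
If $T$ is supersimple and $p,l,\pi$ satisfy \eqref{eq:ample}, then $T$ is not CM-trivial.
\end{lemma}

\begin{proof}
Let $A=\mathrm{acl}(p)$, $B=\mathrm{acl}(l)$, $C=\mathrm{acl}(\pi)$. The second condition of \eqref{eq:ample} says that $\mathrm{acl}(AC)\cap\mathrm{acl}(AB)=A$. From $p\perp_l\pi$, (F1) and (F3) we get $C\perp_lAB$, so $\mathrm{Cb}(C/AB)\subseteq\mathrm{acl}(l)$ by (Cb2). If $T$ were CM-trivial, then $\mathrm{Cb}(C/A)\subseteq\mathrm{acl}(l)$. Also $\mathrm{Cb}(C/A)\subseteq\mathrm{acl}(p)$ by (Cb1). The first condition of \eqref{eq:ample} gives $\mathrm{Cb}(C/A)\subseteq\mathrm{acl}(\emptyset)$, so $C\perp A$ by (Cb1) and (F3). This contradicts $p\not\perp\pi$.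
\end{proof}

\section{Geometries, closed sets and the predimension}\label{sec:class}

\subsection*{Geometries}

The language has unary predicates for \emph{points} ($p,q$), \emph{lines} ($l,m,n$) and \emph{planes} ($\pi$), and a binary relation $I$, \emph{incidence}. We say ``$x$ is on $y$'' for $x\mathrel{I}y$, in either order. A \emph{geometry} is a structure in which the three predicates partition the universe, $I$ is symmetric and holds only between elements of different kinds, and:
\begin{itemize}
\item[(A1)] if $p\mathrel{I}l\mathrel{I}\pi$, then $p\mathrel{I}\pi$;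
\item[(A2)] two distinct points are on at most one common line;
\item[(A2*)] two distinct planes are on at most one common line;
\item[(A3)] if $\pi\ne\pi'$ and $p,l$ are both on both $\pi$ and $\pi'$, then $p\mathrel{I}l$;
\item[(A3*)] if $p\ne p'$ and $l,\pi$ are both on both $p$ and $p'$, then $l\mathrel{I}\pi$.
\end{itemize}
Projective $3$-space is a geometry: (A3) holds as $l=\pi\cap\pi'$, and (A3*) as $l$ is the line through $p$ and $p'$. The axioms are universal, so every subset of a geometry is a geometry under the induced structure. \emph{Duality} interchanges points and planes; it preserves the axioms and every definition below, and a star marks a dual statement. A \emph{line-incidence} is an incident pair containing a line, and a \emph{flag} is a triple $(p,l,\pi)$ with $p\mathrel{I}l\mathrel{I}\pi$, so that also $p\mathrel{I}\pi$.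

\subsection*{Closed sets}

A subset $X$ of a geometry $A$ is \emph{closed in $A$} if it contains every $z\in A$ of the following kinds:
\begin{itemize}
\item[(O1)] a line on two distinct points of $X$;\quad (O1*) a line on two distinct planes of $X$;
\item[(O2)] a point on two distinct lines of $X$;\quad (O2*) a plane on two distinct lines of $X$;
\item[(O3)] a point on a line and a plane of $X$ that are not incident;
\item[(O3*)] a plane on a point and a line of $X$ that are not incident.
\end{itemize}
These are the joins and meets of projective geometry, where they exist in $A$. In each case the two given elements determine $z$: by (A2) for (O1) and (O2), by (A3*) for (O3), and dually. Intersections of closed sets are closed, so every $X$ has a least closed superset $\langle X\rangle$. If $X$ is closed in $Y$ and $Y$ in $A$, then $X$ is closed in $A$. If $X$ is closed in $A$ and $A'\subseteq A$, then $X\cap A'$ is closed in $A'$. The empty set, singletons, incident pairs and flags are closed in any geometry, since no rule applies to them. Read from the outside, the six rules say that $X$ is closed in $A$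 if and only if:
\begin{itemize}
\item[(C1)] every line of $A\setminus X$ is on at most one point and at most one plane of $X$;
\item[(C2)] every point $p\in A\setminus X$ is on at most one line of $X$, and if $p\mathrel{I}l\in X$ then every plane of $X$ on $p$ is on $l$;
\item[(C2*)] every plane $\pi\in A\setminus X$ is on at most one line of $X$, and if $\pi\mathrel{I}l\in X$ then every point of $X$ on $\pi$ is on $l$.
\end{itemize}
Here (C1) restates (O1) and (O1*), and (C2) restates (O2) and (O3).

\subsection*{The predimension}

Give points and planes a weight $u$ and lines a weight $v$, let a line-incidence cost $\gamma$ and a point--plane incidence cost $\varepsilon$, and let each flag refund $\varepsilon$. We want two things. First, the elements of a flag should not be algebraic over one another: adding $\pi$ to $\{p,l\}$ changes the total by $u-\gamma$, adding $l$ to $\{p,\pi\}$ changes it by $v-2\gamma+\varepsilon$, and both should be positive. Second, an element produced by a rule should lower the total: $v-2\gamma<0$ for (O1) and $u-\gamma-\varepsilon<0$ for (O3). (The projective weights $3,4,2,1$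 give $0$ for the last two quantities.) In integers, $0<u-\gamma<\varepsilon$ forces $\varepsilon\ge2$, and $\varepsilon=2$ forces $u=\gamma+1$ and $v=2\gamma-1$. We take $\gamma=10$, large enough for line-incidences to outweigh refunds. So for a finite geometry $A$ let
\begin{align*}
\delta(A)={}&11\,(\#\text{points}+\#\text{planes})+19\,\#\text{lines}-10\,\#\text{line-incidences}\\
&-2\,\#\text{point--plane incidences}+2\,\#\text{flags}.
\end{align*}

\begin{example}[the flag]\label{ex:flag}
Let $F=\{p,l,\pi\}$ be a flag. Then $\delta(p)=\delta(\pi)=11$, $\delta(l)=19$, $\delta(pl)=\delta(l\pi)=11+19-10=20$, $\delta(p\pi)=11+11-2=20$, and $\delta(F)=11+19+11-20-2+2=21$. Thus $\delta$ increases strictly along inclusions of subsets of $F$, and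
\[
\delta(F)-\delta(pl)=1=\delta(l\pi)-\delta(l),\qquad \delta(p\pi)-\delta(p)=9<11=\delta(\pi).
\]
These two relations will become $p\perp_l\pi$ and $p\not\perp\pi$.
\end{example}

\begin{example}[a double refund]\label{ex:double}
Let $G=\{p,l,l',\pi\}$, with $p$ on $\pi$ and both on $l$ and on $l'$. There are two flags, and $\delta(G)=22+38-40-2+4=22$. For $X=\{p,l,l'\}$ and $Y=\{\pi,l,l'\}$ we have $\delta(X)+\delta(Y)-\delta(X\cap Y)=29+29-38=20<\delta(X\cup Y)$, so submodularity fails; but $X$ and $Y$ are not closed, by (O2*) and (O2). The sets $X=\{p,l'\}$ and $Y=\{l,\pi\}$ of Figure~\ref{fig:double} are closed, and the pair $(p,\pi)$ is still refunded twice in $X\cup Y$. Now, however, two line-incidences run between $X$ and $Y$, and $\delta(X\cup Y)-\delta(X)-\delta(Y)=-20-2+4=-18$.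
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[rounded corners,gray] (-0.7,-0.6) rectangle (0.7,2.6);
\draw[rounded corners,gray] (3.3,-0.6) rectangle (4.7,2.6);
\node at (-1.1,1) {$X$};
\node at (5.1,1) {$Y$};
\node (p) at (0,2) {$p$};
\node (m) at (0,0) {$l'$};
\node (l) at (4,2) {$l$};
\node (q) at (4,0) {$\pi$};
\draw (p)--(m);
\draw (l)--(q);
\draw[very thick] (p)--(l);
\draw[very thick] (m)--(q);
\draw[dashed] (p)--(q);
\end{tikzpicture}
\caption{A point $p$ and a plane $\pi$ joined by two lines $l,l'$, split between closed sets $X$ and $Y$. Edges are incidences. The dashed point--plane incidence costs $2$ and is refunded twice, through the flags $(p,l,\pi)$ and $(p,l',\pi)$; the two thick line-incidences between $X$ and $Y$ cost $10$ each.}\label{fig:double}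
\end{figure}

\subsection*{The class $\mathcal K$}

Let $f(0)=0$ and $f(n)=1+\log_3n$ for $n\ge1$. This function is nondecreasing and unbounded, and $1\le f(n)\le n$ and $f(3n)=f(n)+1$ for $n\ge1$. Let $\mathcal K$ be the class of finite geometries $A$ such that $\delta(X)\ge f(|X|)$ for every closed $X\subseteq A$. Closed subsets of members of $\mathcal K$ belong to $\mathcal K$, and a finite geometry with $\delta(X)\ge|X|$ for all subsets $X$ belongs to $\mathcal K$. That $f$ is unbounded limits the size of a closed set of given predimension, which yields $\omega$-categoricity. That $f$ grows slowly lets a gain of $1$ in $\delta$ pay for tripling the size, which is what amalgamating three structures needs.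

\section{Submodularity on closed sets}\label{sec:submod}

In this section $A\in\mathcal K$; up to the definition of strong sets we use only that $\delta(X)\ge0$ for closed $X\subseteq A$. The bound $d(X\cup Y)\le\delta(X\cup Y)$ that we will need requires passing from $X\cup Y$ to the closed set $\langle X\cup Y\rangle$ without raising $\delta$. The obstacle is a new point on several old lines: it pays for its lines but collects refunds from old planes on two or more of them. The first lemma bounds these refunds.

\begin{lemma}\label{lem:star}
Let $p\in A$ be a point and let $R$ be a set of lines and planes on $p$, with $e(R)$ incidences inside $R$. Then $\rho(R):=9|R|-8e(R)\ge-11$. The dual holds for planes.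
\end{lemma}

\begin{proof}
We have $\delta(\{p\}\cup R)=11+\rho(R)$, since a line of $R$ contributes $19-10$, a plane $11-2$, and a line--plane incidence $-10+2$. Enlarge $R$ by adding, one at a time, elements on $p$ that are on $k\ge2$ elements of the current set; each step changes $\rho$ by $9-8k<0$. Let $R'$ be the final set. Then $\{p\}\cup R'$ is closed in $A$. Rules (O1) and (O3*) do not apply, as $p$ is the only point and is on every line of $R'$. A line on two planes of $R'$ is on $p$ by (A3), so it lies in $R'$. A plane on two lines of $R'$ is on $p$ by (A1), so it lies in $R'$. A point on two lines of $R'$ is $p$ by (A2), and a point on a non-incident line and plane of $R'$ is $p$ by (A3*). Hence $11+\rho(R)\ge11+\rho(R')=\delta(\{p\}\cup R')\ge0$.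
\end{proof}

Call $Z\subseteq A$ \emph{fair} if each line of $A\setminus Z$ is on at most two points and at most two planes of $Z$. The condition controls the refunds collected by a new line: a line on $k$ points and $j$ planes of $Z$ changes $\delta$ by $19-10(k+j)+2kj$, which is positive for $k=j=9$.

\begin{lemma}\label{lem:fair}
If $Z$ is fair, then $\delta(\langle Z\rangle)\le\delta(Z)$, with strict inequality unless $Z$ is closed.
\end{lemma}

\begin{proof}
Suppose that $Z$ is fair and not closed. We find $z\in\langle Z\rangle\setminus Z$ such that $Z\cup\{z\}$ is fair and $\delta(Z\cup\{z\})<\delta(Z)$. Repeating this ends at a closed subset of $\langle Z\rangle$ containing $Z$, which is $\langle Z\rangle$.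

Suppose first that (C1) fails. Then some line $l\notin Z$ is on $k$ points and $j$ planes of $Z$ with $\max(k,j)=2$, and $l\in\langle Z\rangle$. Adding $l$ creates $k+j$ line-incidences and $kj$ flags, so $\delta$ changes by $19-10(k+j)+2kj$, which is $-1$, $-7$, $-13$ for $\{k,j\}=\{2,0\},\{2,1\},\{2,2\}$. The points and planes are unchanged, so fairness is preserved.

Now suppose that (C1) holds. By duality we may assume that a point $p\notin Z$ violates (C2); then $p\in\langle Z\rangle$, and the number $m$ of lines of $Z$ on $p$ is at least $1$. Each line outside $Z$ has at most one point and one plane in $Z$, so $Z\cup\{p\}$ is fair. For a plane $\pi\in Z$ on $p$ let $k_\pi$ be the number of the $m$ lines that are on $\pi$. By (A1) the new flags number $\sum_\pi k_\pi$, so adding $p$ changes $\delta$ by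
\[
11-10m+2\sum_\pi(k_\pi-1),
\]
the sum being over the planes of $Z$ on $p$. If $m=1$, then all $k_\pi\le1$, and some $k_\pi=0$ because (C2) fails; the change is at most $11-10-2=-1$. Let $m\ge2$. Let $R$ consist of the $m$ lines and the $n$ planes with $k_\pi\ge2$, and put $e=e(R)$ and $g=e-n$, the sum of $k_\pi-1$ over these planes; so $g\ge n$. Lemma~\ref{lem:star} gives $8e\le11+9(m+n)$, hence $8g\le11+9m+n\le11+9m+g$ and $7g\le11+9m$. The change is at most $11-10m+2g\le(99-52m)/7<0$.
\end{proof}

\begin{remark}
With weights $\gamma+1,\ 2\gamma-1,\ \gamma,\ 2$ and $\gamma>3$, the same estimate for $m=2$ reads $(\gamma-3)g\le3\gamma-1$ and bounds the change by $1-\gamma+2g\le-(\gamma^2-10\gamma+5)/(\gamma-3)$. The least integer $\gamma>3$ for which this bound is negative is $10$.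
\end{remark}

The next proposition is the heart of the construction. In Figure~\ref{fig:double} one doubly refunded pair is paid for by two line-incidences between $X$ and $Y$. In general $s$ points and $t$ planes could form up to $st$ such pairs while providing only $s+t$ such incidences. The remedy is to isolate these points, planes and their lines in a set $G$, where $\delta\ge0$ bounds the number of pairs linearly in $s+t$.

\begin{proposition}\label{prop:submod}
Let $X,Y$ be closed in $A$, let $W=X\cap Y$, and let $c$ be the number of line-incidences between $X\setminus Y$ and $Y\setminus X$. Then $X\cup Y$ is fair and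
\[
\delta(\langle X\cup Y\rangle)\le\delta(X\cup Y)\le\delta(X)+\delta(Y)-\delta(W)-5c .
\]
If $\delta(X\cup Y)=\delta(X)+\delta(Y)-\delta(W)$, then $c=0$, and for every incident pair $(p,\pi)$ with one member in $X\setminus Y$ and the other in $Y\setminus X$ some line of $W$ is on both $p$ and $\pi$.
\end{proposition}

\begin{proof}
By (C1) a line outside $X\cup Y$ has at most one point in each of $X$ and $Y$, and likewise for planes. So $X\cup Y$ is fair, and Lemma~\ref{lem:fair} gives the first inequality. Put $X^\circ=X\setminus Y$ and $Y^\circ=Y\setminus X$. Call an incident pair or a flag \emph{cross} if it lies in $X\cup Y$ but neither in $X$ nor in $Y$. By inclusion--exclusion,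
\begin{align*}
\Delta&:=\delta(X\cup Y)-\delta(X)-\delta(Y)+\delta(W)\\
&=-10c-2\,\#\{\text{cross point--plane pairs}\}+2\,\#\{\text{cross flags}\}.
\end{align*}
We sort the cross flags $(p,l,\pi)$ by whether the pair $(p,\pi)$ is cross.

\emph{Step 1: at most $c$ cross flags have a pair $(p,\pi)$ that is not cross.} If $p,\pi\in X$, then $l\in Y^\circ$, and one of $p,\pi$ lies in $X^\circ$ since the flag is not in $Y$; its incidence with $l$ is cross. If $p,\pi\in Y$, then $l\in X^\circ$ and the same holds with $X,Y$ exchanged. Send the flag to such a cross line-incidence. The incidence determines $l$. If $l\in Y^\circ$, then $p$ and $\pi$ are the only point and plane of $X$ on $l$, by (C1) for $X$; symmetrically if $l\in X^\circ$. So the map is injective.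

\emph{Step 2: a cross pair lies in at most two flags.} Let $p\in X^\circ$, $\pi\in Y^\circ$ and $p\mathrel{I}\pi$. By (C2) for $Y$ at most one line of $Y$ is on $p$, and by (C2*) for $X$ at most one line of $X$ is on $\pi$. So at most two flags of $X\cup Y$ contain $(p,\pi)$, all of them cross, and the pair with its flags contributes $-2$, $0$ or $+2$ to $\Delta$. If there are two flags, their lines are not both in $X$ and not both in $Y$; so one is the line $l_p\in Y^\circ$, the only line of $Y$ on $p$, and the other is the line $m_\pi\in X^\circ$, the only line of $X$ on $\pi$. Let $\Lambda$ be the set of these doubly refunded pairs, let $P\subseteq X^\circ$ and $\Pi\subseteq Y^\circ$ be the sets of points and planes occurring in them, and put $s=|P|$, $t=|\Pi|$.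

\emph{Step 3: $18|\Lambda|\le20(s+t)$.} Let $G=\{p,l_p:p\in P\}\cup\{\pi,m_\pi:\pi\in\Pi\}$. By (C1) for $X$, the only point of $X$ on $l_p$ is $p$; by (C1) for $Y$, the only plane of $Y$ on $m_\pi$ is $\pi$. Hence $G$ has $s+t$ distinct lines, $p\mathrel{I}l_{p'}$ only for $p=p'$, and $\pi\mathrel{I}m_{\pi'}$ only for $\pi=\pi'$. Let $p\in P$ and $\pi\in\Pi$. If $p\mathrel{I}\pi$, then $l_p\mathrel{I}\pi$ by (C2) for $Y$ and $p\mathrel{I}m_\pi$ by (C2*) for $X$, so $(p,\pi)\in\Lambda$. Conversely each of $l_p\mathrel{I}\pi$ and $p\mathrel{I}m_\pi$ implies $p\mathrel{I}\pi$ by (A1). So the incidences of $G$ are the $s+t$ incidences $p\mathrel{I}l_p$ and $m_\pi\mathrel{I}\pi$, and, for each $(p,\pi)\in\Lambda$, the point--plane incidence $p\mathrel{I}\pi$ and the two line-incidences $l_p\mathrel{I}\pi$, $p\mathrel{I}m_\pi$. The flags of $G$ are the two flags through each pair in $\Lambda$. Therefore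
\[
\delta(G)=(11+19-10)(s+t)-(2+20-4)|\Lambda|=20(s+t)-18|\Lambda| .
\]
It remains to see that $\delta(G)\ge0$, and for this we make $G$ fair. Let $N$ be the set of lines of $A\setminus G$ on at least two points of $P$ or at least two planes of $\Pi$. If $n\in N$ is on $k\ge2$ points of $P$, then $n\in X$ by (O1), and $n$ is on no $\pi\in\Pi$, for otherwise $n=m_\pi\in G$. If $n\in N$ is on $k\ge2$ planes of $\Pi$, then $n\in Y$ by (O1*), and $n$ is on no $p\in P$, for otherwise $n=l_p\in G$. Either way $n$ lies in no flag of $G\cup N$ and contributes $19-10k<0$. So $\delta(G)\ge\delta(G\cup N)$. A line outside $G\cup N$ has at most one point and one plane in it, so $G\cup N$ is fair, and $\delta(G\cup N)\ge\delta(\langle G\cup N\rangle)\ge0$ by Lemma~\ref{lem:fair}.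

\emph{Step 4: the count.} Exchanging $X$ and $Y$ treats the cross pairs with $p\in Y^\circ$, $\pi\in X^\circ$; call the resulting data $\Lambda',s',t'$. The incidences $p\mathrel{I}l_p$ and $m_\pi\mathrel{I}\pi$ from the two cases are cross line-incidences, and they are pairwise distinct: they join a point of $X^\circ$, a plane of $Y^\circ$, a point of $Y^\circ$ or a plane of $X^\circ$ to a line, one incidence for each such point or plane. So $s+t+s'+t'\le c$, and
\[
\Delta\le-10c+2c+2(|\Lambda|+|\Lambda'|)\le-10c+2c+\tfrac{20}{9}c=-\tfrac{52}{9}c\le-5c .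
\]
If $\Delta=0$, then $c=0$, so there are no flags as in Step 1 and $\Lambda=\Lambda'=\emptyset$. Then $\Delta$ is a sum of contributions $-2$ or $0$, so each cross pair lies in exactly one flag of $X\cup Y$. The line of that flag is on an element of $X^\circ$ and an element of $Y^\circ$, so it lies in $W$ because $c=0$.
\end{proof}

\begin{definition}\label{def:strong}
Let $C$ be a finite closed subset of a geometry $N$, finite or not. Write $C\sqsubseteq N$ if $\delta(Y)\ge\delta(C)$ for all finite closed $Y\supseteq C$ in $N$. Write $C\le N$, and call $C$ \emph{strong} in $N$, if $\delta(Y)>\delta(C)$ for all finite closed $Y\supsetneq C$ in $N$.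
\end{definition}

For $A\in\mathcal K$ we have $\emptyset\le A$, since $f(n)\ge1$ for $n\ge1$. If $C\le N$ and $C\subseteq Y$ with $Y$ closed in $N$, then $C\le Y$.

\begin{corollary}\label{cor:gain}
Let $A\in\mathcal K$, $C\sqsubseteq A$ and $X$ closed in $A$, and let $i$ be the number of line-incidences between $X\setminus C$ and $C\setminus X$. Then $\delta(X)-\delta(X\cap C)\ge5i$. If $C\le A$ and $X\not\subseteq C$, then $\delta(X)-\delta(X\cap C)\ge5i+1$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:submod}, $\delta(C)\le\delta(\langle X\cup C\rangle)\le\delta(X)+\delta(C)-\delta(X\cap C)-5i$. In the second case the left side may be replaced by $\delta(C)+1$.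
\end{proof}

\begin{corollary}\label{cor:strong}
Let $A\in\mathcal K$.
\begin{itemize}
\item[(1)] If $X\le A$ and $Y$ is closed in $A$, then $X\cap Y\le Y$.
\item[(2)] If $X\le Y\le A$, then $X\le A$.
\item[(3)] If $X,Y\le A$, then $X\cap Y\le A$.
\end{itemize}
\end{corollary}

\begin{proof}
(1) Let $Z$ be closed with $X\cap Y\subsetneq Z\subseteq Y$. Then $Z\cap X=X\cap Y$ and $Z\not\subseteq X$, so $\delta(Z)>\delta(X\cap Y)$ by Corollary~\ref{cor:gain}. (2) Let $Z\supsetneq X$ be closed in $A$. Then $\delta(Z)\ge\delta(Z\cap Y)\ge\delta(X)$. The first inequality, from Corollary~\ref{cor:gain}, is strict if $Z\not\subseteq Y$; the second is strict if $Z\cap Y\ne X$; and one of these cases occurs. (3) By (1), $X\cap Y\le Y\le A$.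
\end{proof}

\section{Amalgamation}\label{sec:amalg}

\subsection*{Two structures}

Let $A,B$ be finite geometries such that $C=A\cap B$ carries the same structure in both and is closed in both. The union of the two incidence relations need not satisfy (A1), so we add what (A1) forces. The \emph{free amalgam} $A\otimes_CB$ has universe $A\cup B$; its incidences are those of $A$, those of $B$, and all pairs $(p,\pi)$ with one member in $A\setminus C$, the other in $B\setminus C$, and $p\mathrel{I}l\mathrel{I}\pi$ for some line $l\in C$. Line-incidences thus lie inside $A$ or inside $B$. The flag is the simplest example: $\{p,l\}\otimes_{\{l\}}\{l,\pi\}=F$. Closedness of $C$ is needed: if $C$ consists of two points and each of $A,B$ adds a line on both, then (A2) fails in $A\cup B$. The equality case of Proposition~\ref{prop:submod}, together with (A1), says that $X\cup Y$ then carries the structure $X\otimes_WY$.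

A forced incidence is refunded when its line is present. A closed subset $Y$ of the amalgam may omit that line, and then it pays $2$. This loss is the term $2q$ below, and the term $5i$ of Corollary~\ref{cor:gain} covers it.

\begin{lemma}\label{lem:amalg}
Let $D=A\otimes_CB$.
\begin{itemize}
\item[(i)] $D$ is a geometry, and $A,B$ are induced substructures, closed in $D$.
\item[(ii)] Let $Y$ be closed in $D$ and put $X_1=Y\cap A$, $X_2=Y\cap B$, $X_0=Y\cap C$. Then $\delta(Y)=\delta(X_1)+\delta(X_2)-\delta(X_0)-2q$ for a number $q\ge0$ such that there are $q$ distinct lines in $C\setminus Y$, each on an element of $X_1\setminus C$ and on an element of $X_2\setminus C$. In particular $q=0$ if $C\subseteq Y$.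
\item[(iii)] If $A\in\mathcal K$ and $C\le A$, then $\delta(Y)\ge\delta(Y\cap B)+1$ for every closed $Y\not\subseteq B$ in $D$. Hence $B\le D$.
\item[(iv)] If $A,B\in\mathcal K$, $C\le A$ and $C\le B$, then $D\in\mathcal K$ and $A,B\le D$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) New incidences join $A\setminus C$ to $B\setminus C$, so $A$ and $B$ are induced substructures, and we only need to check instances of the axioms that lie neither in $A$ nor in $B$. Conditions (C1), (C2), (C2*) below refer to $C$ in $A$ or in $B$.

(A1): Let $p\mathrel{I}l\mathrel{I}\pi$. If $l\notin C$, all three elements lie on the side of $l$. So $l\in C$, one of $p,\pi$ is in $A\setminus C$ and the other in $B\setminus C$, and $p\mathrel{I}\pi$ by definition.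

(A2): Let $p\ne p'$ both be on $l\ne l'$. One of the four elements is in $A\setminus C$ and another in $B\setminus C$, and these two are not joined by a line-incidence. If they are the points, then $l,l'\in C$, contradicting (C2). If they are the lines, then $p,p'\in C$, contradicting (C1). (A2*) is dual.

(A3): Let $\pi\ne\pi'$ both be on $p$ and on $l$. Up to exchanging $A$ and $B$ there are three cases. \emph{Case $l\in A\setminus C$.} Then $\pi,\pi'\in A$, so $p\in B\setminus C$. By (C1) the planes are not both in $C$. So $p$ is on a line $m\in C$, unique by (C2), which is on each of $\pi,\pi'$ that lies in $A\setminus C$; and $m$ is on any of them that lies in $C$, by the second part of (C2). Then $m=l$ by (A2*) in $A$, contradicting $l\notin C$. \emph{Case $l\in C$, $p\in A\setminus C$.} One plane, say $\pi'$, is in $B\setminus C$, so $p\mathrel{I}m\mathrel{I}\pi'$ for a line $m\in C$, and $m=l$ by (C2*). So $p\mathrel{I}l$. \emph{Case $l,p\in C$.} One plane is in $A\setminus C$, and the second part of (C2*) gives $p\mathrel{I}l$. (A3*) is dual.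

To see that $A$ is closed in $D$, let $z\in B\setminus C$. An element of $A$ joined to $z$ by a line-incidence lies in $C$. This gives (C1) and the first part of (C2) for $A$ in $D$. For the second part let $z$ be a point on a line $l\in C$ and on a plane $\pi\in A$. If $\pi\in C$, then $l\mathrel{I}\pi$ by (C2). Otherwise $z\mathrel{I}m\mathrel{I}\pi$ with $m\in C$, and $m=l$. (C2*) is dual, and $B$ is symmetric to $A$.

(ii) Call a pair or flag in $Y$ cross if it lies neither in $A$ nor in $B$. No line-incidence is cross. A cross flag $(p,l,\pi)$ has a cross pair $(p,\pi)$: if $p,\pi\in A$ and $l\in B\setminus C$, then $p,\pi\in B$ and the flag lies in $B$. A cross pair $(p,\pi)$ is joined by exactly one line of $D$: such a line exists by definition, lies in $C$, and is unique by (C2). So by inclusion--exclusion a cross pair contributes $-2+2=0$ if its line is in $Y$ and $-2$ otherwise. Let $q$ count the pairs of the second sort. A line outside $Y$ determines its pair, by (C1) for $Y$, so these $q$ lines are distinct.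

(iii) The set $X_1$ is closed in $A$ and $X_1\not\subseteq C$. The $q$ lines give $q$ line-incidences between $X_1\setminus C$ and $C\setminus X_1$, so $\delta(X_1)-\delta(X_0)\ge5q+1$ by Corollary~\ref{cor:gain}. Hence $\delta(Y)\ge\delta(X_2)+3q+1$.

(iv) By (iii) applied on both sides, $A,B\le D$. Let $Y$ be closed in $D$. If $Y\subseteq A$ or $Y\subseteq B$, then $\delta(Y)\ge f(|Y|)$ as $A,B\in\mathcal K$. Otherwise let $\mu=\max(|X_1|,|X_2|)\ge1$. Then $|Y|\le2\mu$, and (iii) gives $\delta(Y)\ge f(\mu)+1=f(3\mu)\ge f(|Y|)$.
\end{proof}

\subsection*{Three structures}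

The independence theorem asks us to glue three structures $E_{12},E_{13},E_{23}$ along a triangle. We amalgamate $E_{12}$ and $E_{13}$ over $E_1$, and then amalgamate the result $Q$ with $E_{23}$ over $H=E_2\cup E_3$. The difficulty is that $H$ meets both sides of $Q$, so nothing so far says that it is closed or strong in $Q$. The hypotheses below are what independence of $E_i$ and $E_j$ over $C$ will provide (Lemma~\ref{lem:free}).

\begin{lemma}\label{lem:three}
Let $E_{12},E_{13},E_{23}\in\mathcal K$ with $E_{12}\cap E_{13}=E_1$, $E_{12}\cap E_{23}=E_2$, $E_{13}\cap E_{23}=E_3$, the structures agreeing on these sets. Let $C\le E_1,E_2,E_3$. Assume for $i<j$ that $E_i,E_j\le E_{ij}$, that $E_i\cap E_j=C$, and that $H_{ij}=E_i\cup E_j$ is closed in $E_{ij}$, carries the structure $E_i\otimes_CE_j$, and satisfies $H_{ij}\sqsubseteq E_{ij}$. Then there is $D\in\mathcal K$ with universe $E_{12}\cup E_{13}\cup E_{23}$ such that all $E_{ij}\le D$ and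
\[
\delta(D)=\sum_{i<j}\delta(E_{ij})-\sum_i\delta(E_i)+\delta(C).
\]
\end{lemma}

\begin{proof}
Let $Q=E_{12}\otimes_{E_1}E_{13}$, which is in $\mathcal K$ by Lemma~\ref{lem:amalg}(iv), and $H=E_2\cup E_3\subseteq Q$. Note that $E_2\setminus C\subseteq E_{12}\setminus E_1$ and $E_3\setminus C\subseteq E_{13}\setminus E_1$. We use repeatedly:
\begin{itemize}
\item[($\dagger$)] an element of $E_1$ joined by a line-incidence to an element of $E_j\setminus C$ ($j=2,3$) lies in $C$,
\end{itemize}
which holds because $H_{1j}$ carries $E_1\otimes_CE_j$.

\emph{$H$ carries $E_2\otimes_CE_3$ in $Q$.} The incidences of $Q$ between $E_2\setminus C$ and $E_3\setminus C$ are the pairs $(p,\pi)$ joined by a line of $E_1$, and by ($\dagger$) such a line is in $C$.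

\emph{$H$ is closed in $Q$.} Let $z\in Q\setminus H$; by symmetry let $z\in E_{12}$. If a line-incidence joins $z$ to an element of $E_3\setminus C$, it lies in $E_{13}$, so $z\in E_1$, and $z\in C$ by ($\dagger$), which is false. So line-incidences from $z$ into $H$ go to $E_2$. As $E_2$ is closed in $E_{12}$, (C1) and the first part of (C2) follow. For the second part let $z$ be a point on a line $l\in E_2$ and on a plane $\pi\in H$. If $\pi\in E_2$, then $l\mathrel{I}\pi$ as $E_2$ is closed in $E_{12}$. Let $\pi\in E_3\setminus C$. Some line $l_0\in C$ is on $z$ and $\pi$: if $z\in E_1\setminus C$, because $H_{13}$ carries $E_1\otimes_CE_3$; if $z\notin E_1$, because some line $l_0\in E_1$ joins them by the definition of $Q$, and $l_0\in C$ by ($\dagger$). Now $l_0$ and $l$ are lines of $E_2$ on $z$, so $l=l_0\mathrel{I}\pi$. (C2*) is dual.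

\emph{$H\le Q$.} Let $Y\supsetneq H$ be closed in $Q$. Put $Y_1=Y\cap E_{12}\supseteq E_2$, $Y_2=Y\cap E_{13}\supseteq E_3$ and $Y_0=Y\cap E_1\supseteq C$, and take $q$ and lines $l_1,\dots,l_q\in E_1\setminus Y$ as in Lemma~\ref{lem:amalg}(ii). Each $l_i$ is on some $x\in Y_1\setminus E_1$. If $x\in E_2$, then $l_i\in C\subseteq Y$ by ($\dagger$), which is false. So $x\in Y_1\setminus H_{12}$ and $l_i\in H_{12}\setminus Y_1$. Corollary~\ref{cor:gain} for $H_{12}\sqsubseteq E_{12}$, followed by Lemma~\ref{lem:amalg}(ii) for the closed subset $Y_1\cap H_{12}=Y_0\cup E_2\supseteq C$ of $E_1\otimes_CE_2$, gives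
\[
\delta(Y_1)\ge\delta(Y_0\cup E_2)+5q=\delta(Y_0)+\delta(E_2)-\delta(C)+5q .
\]
Exchanging the indices $2$ and $3$, $\delta(Y_2)\ge\delta(Y_0)+\delta(E_3)-\delta(C)+5q$. Since $\delta(H)=\delta(E_2)+\delta(E_3)-\delta(C)$,
\[
\delta(Y)=\delta(Y_1)+\delta(Y_2)-\delta(Y_0)-2q\ge\delta(H)+(\delta(Y_0)-\delta(C))+8q .
\]
As $C\le E_1$, this exceeds $\delta(H)$ unless $Y_0=C$ and $q=0$. In that case $\delta(Y)=\delta(Y_1)+\delta(Y_2)-\delta(C)$, and this exceeds $\delta(H)$ because $E_2\le E_{12}$, $E_3\le E_{13}$, and $Y_1\ne E_2$ or $Y_2\ne E_3$.

\emph{The amalgam.} The set $H=Q\cap E_{23}$ is closed in $Q$ and in $E_{23}$, with the same structure. Put $D=Q\otimes_HE_{23}$. As $H\le Q\in\mathcal K$, Lemma~\ref{lem:amalg}(iii) gives $E_{23}\le D$ and $\delta(Y)\ge\delta(Y\cap E_{23})+1$ for closed $Y\not\subseteq E_{23}$. To get the same for $E_{12}$ and $E_{13}$, we describe $D$ symmetrically. Its incidences are exactly those inside some $E_{ij}$, and the pairs $(p,\pi)$ for which some line $l$ has $p\mathrel{I}l$ inside some $E_{ij}$ and $l\mathrel{I}\pi$ inside some $E_{i'j'}$. Indeed, every incidence of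 $D$ has this form, since line-incidences of $Q$ lie in $E_{12}$ or $E_{13}$; and such pairs are incident by (A1) in $D$. So the other two orders of construction give the same $D$, and for every $ij$ we have $E_{ij}\le D$ and $\delta(Y)\ge\delta(Y\cap E_{ij})+1$ for closed $Y\not\subseteq E_{ij}$. A closed $Y$ contained in no $E_{ij}$ has $|Y|\le3\mu$ with $\mu=\max|Y\cap E_{ij}|\ge1$, so $\delta(Y)\ge f(\mu)+1=f(3\mu)\ge f(|Y|)$. A closed $Y\subseteq E_{ij}$ satisfies the bound as $E_{ij}\in\mathcal K$. Thus $D\in\mathcal K$. Finally, Lemma~\ref{lem:amalg}(ii) with $q=0$ gives $\delta(D)=\delta(Q)+\delta(E_{23})-\delta(H)$ and $\delta(Q)=\delta(E_{12})+\delta(E_{13})-\delta(E_1)$, and the formula follows.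
\end{proof}

\section{The generic geometry and $\omega$-categoricity}\label{sec:generic}

Say that a geometry $N$ has property (L) if every finite subset of $N$ is contained in a finite strong subset that belongs to $\mathcal K$. This property suffices to define closure and dimension.

\begin{lemma}\label{lem:local}
Let $N$ have property \textup{(L)}, and let $X,Y,Z\subseteq N$ be finite.
\begin{itemize}
\item[(1)] If $X$ is closed in $N$, then $X\in\mathcal K$. If $X\le Y\le N$, then $X\le N$. If $X,Y\le N$, then $X\cap Y\le N$.
\item[(2)] There is a least finite strong set $\mathrm{cl}(X)\supseteq X$, and $d(X):=\delta(\mathrm{cl}(X))$ equals $\min\{\delta(U):U\supseteq X\text{ finite and closed in }N\}$. So $d$ is a nonnegative integer, monotone in $X$, and $d(\emptyset)=0$.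
\item[(3)] $d(XYZ)+d(Z)\le d(XZ)+d(YZ)$.
\item[(4)] $d(X)\le19|X|$ and $|\mathrm{cl}(X)|\le3^{19|X|}$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) A finite closed $X$ is closed in some finite $A\le N$ with $A\in\mathcal K$. Let $X\le Y\le N$, let $U\supsetneq X$ be finite and closed in $N$, and take a finite $A\le N$ in $\mathcal K$ containing $Y\cup U$. Then $X\le Y\le A$, so $X\le A$ by Corollary~\ref{cor:strong}(2) and $\delta(U)>\delta(X)$. If $X,Y\le N$, take such an $A\supseteq X\cup Y$; then $X\cap Y\le A\le N$ by Corollary~\ref{cor:strong}(3).

(2) The set $\mathrm{cl}(X)$ exists by (L) and (1). Among finite closed $U\supseteq X$ choose those of least $\delta$; their sizes are bounded as $f(|U|)\le\delta(U)$; choose one of greatest size. Then $U\le N$, so $\mathrm{cl}(X)\subseteq U$. A proper inclusion would give $\delta(\mathrm{cl}(X))<\delta(U)$, against minimality. So $U=\mathrm{cl}(X)$.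

(3) Let $U=\mathrm{cl}(XZ)$ and $V=\mathrm{cl}(YZ)$. Proposition~\ref{prop:submod}, in a finite strong set containing both, gives $d(XYZ)\le\delta(\langle U\cup V\rangle)\le\delta(U)+\delta(V)-\delta(U\cap V)$, and $\delta(U\cap V)\ge d(Z)$ by (2).

(4) Singletons are closed, so $d(x)\le19$, and (3) with $Z=\emptyset$ gives $d(X)\le19|X|$. Then use $f(|\mathrm{cl}(X)|)\le d(X)$.
\end{proof}

Build a chain $\emptyset=A_0\le A_1\le\cdots$ in $\mathcal K$ as follows. There are countably many triples $(i,X,B)$ with $X\le A_i$ and $X\le B\in\mathcal K$, counting $B$ up to isomorphism over $X$. Enumerate them along the construction so that each is treated at some stage $j\ge i$. At that stage $X\le A_j$ by Corollary~\ref{cor:strong}(2). Rename $B$ so that $B\cap A_j=X$ and put $A_{j+1}=A_j\otimes_XB$. By Lemma~\ref{lem:amalg}(iv), $A_{j+1}\in\mathcal K$ and $A_j,B\le A_{j+1}$. Let $M=\bigcup_iA_i$ and $T=\mathrm{Th}(M)$.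

\begin{proposition}\label{prop:generic}
$M$ is a countably infinite geometry with property \textup{(L)} and the following two properties.
\begin{itemize}
\item[(G)] If $X$ is a finite strong subset and $X\le B\in\mathcal K$, then $B$ has an embedding over $X$ with strong image.
\item[(H)] Every isomorphism between finite strong subsets extends to an automorphism.
\end{itemize}
The theory $T$ is $\omega$-categorical.
\end{proposition}

\begin{proof}
The axioms are universal, so $M$ is a geometry. Each $A_i$ is strong in every later $A_j$. A closure rule involves three elements, and a finite closed set of $M$ lies in some $A_j$, so $A_i\le M$. This gives (L). For (G), let $X\subseteq A_i$; then $X\le A_i$, and when $(i,X,B)$ is treated we obtain a copy $B\le A_{j+1}\le M$. For (H), let $g:X\to X'$ be an isomorphism of finite strong sets and $y\in M$. Choose $A_i\supseteq X\cup\{y\}$. Then $X\le A_i$, and (G) over $X'$ extends $g$ to an isomorphism of $A_i$ with a finite strong set. Continue back and forth. A set of $n$ points is in $\mathcal K$, so (G) over $\emptyset$ shows that $M$ is infinite. By (H), the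 orbit of an $n$-tuple $a$ is determined by the isomorphism type of $(\mathrm{cl}(a),a)$, and by Lemma~\ref{lem:local}(4) there are finitely many such types. The Ryll-Nardzewski theorem applies.
\end{proof}

From now on $\mathfrak C\succeq M$ is the monster model of $T$, and \emph{closed} and \emph{strong} refer to $\mathfrak C$. For each $n$, closedness of an $n$-element set is expressed by a formula, and so, for each $m$, is the existence of a closed proper superset of size $m$ with no larger $\delta$. Hence a finite subset of $M$ is strong in $M$ if and only if it is strong in $\mathfrak C$. Every finite tuple of $\mathfrak C$ has its type realized in $M$, so an automorphism of $\mathfrak C$ moves it into $M$. Consequently $\mathfrak C$ has properties (L), (G), (H), and Lemma~\ref{lem:local} defines $\mathrm{cl}$ and $d$ on finite real sets. We record three consequences.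
\begin{itemize}
\item An isomorphism $g$ of finite strong sets is elementary, and if $X$ is contained in its domain then $g(\mathrm{cl}(X))=\mathrm{cl}(g(X))$.
\item For tuples $x,y$ of fixed lengths, the relation $d(xy)-d(y)\ge k$ is $\mathrm{Aut}(\mathfrak C)$-invariant, hence a finite union of isolated types, hence $\emptyset$-definable.
\item $\mathrm{cl}(X)\subseteq\mathrm{acl}(X)$, as $\mathrm{cl}(X)$ is finite and invariant under automorphisms fixing $X$.
\end{itemize}
For infinite real $X$ let $\mathrm{cl}(X)$ be the union of the sets $\mathrm{cl}(X_0)$, $X_0\subseteq X$ finite. Models are algebraically closed in $\mathfrak C$, so they are $\mathrm{cl}$-closed.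

\section{Dimension, forking and supersimplicity}\label{sec:simple}

For finite real $a,b$ put $d(a/b)=d(ab)-d(b)\ge0$. By Lemma~\ref{lem:local}(3), $d(a/b')\le d(a/b)$ for $b\subseteq b'$. So we may define, for small real $B$,
\[
d(a/B)=\min\{d(a/b):b\subseteq B\text{ finite}\},
\]
and the following hold.
\begin{itemize}
\item[(D1)] $d(a/B')\le d(a/B)$ for $B\subseteq B'$, and there is a finite $b\subseteq B$ with $d(a/B')=d(a/B)$ whenever $b\subseteq B'\subseteq B$.
\item[(D2)] $d(ab/B)=d(a/bB)+d(b/B)$. For finite $B$ both sides are $d(abB)-d(B)$; in general pass to a large finite subset of $B$ by (D1).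
\item[(D3)] $d(a/\mathrm{cl}(B))=d(a/B)$. For finite $B$ this holds as $\mathrm{cl}(a\,\mathrm{cl}(B))=\mathrm{cl}(aB)$; in general every finite subset of $\mathrm{cl}(B)$ lies in $\mathrm{cl}(b)$ for a finite $b\subseteq B$.
\end{itemize}
Define $a\perp^d_AB$ to mean $d(a/AB)=d(a/A)$. We verify the hypotheses of Theorem~\ref{thm:KP}. Invariance is immediate. By (D1), local character holds with a finite base, finite character holds because $d(a/AB)=d(a/Ab)$ for some finite $b\subseteq B$, and transitivity holds because $d(a/B')\le d(a/B)\le d(a/A)$ for $A\subseteq B\subseteq B'$. By (D2), $a\perp^d_Ab$ if and only if $d(ab/A)=d(a/A)+d(b/A)$, which is symmetric. Extension comes from amalgamating two structures, the independence theorem from amalgamating three.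

\begin{lemma}[extension]\label{lem:ext}
For $A\subseteq B$ and finite $a$ there is $a'\equiv_Aa$ with $a'\perp^d_AB$.
\end{lemma}

\begin{proof}
Let $k=d(a/A)$. It suffices to realize $\mathrm{tp}(a/A)\cup\{d(xc)-d(c)\ge k:c\subseteq B\text{ finite}\}$, since a realization has $k\le d(a'/B)\le d(a'/A)=k$. Fix a finite part. Take a finite $A_0\subseteq A$ containing the parameters of its formulas from $\mathrm{tp}(a/A)$ and with $d(a/A_0)=k$, and a finite $c\subseteq B$ containing $A_0$ and all other parameters. Let $C_0=\mathrm{cl}(A_0)$, $E=\mathrm{cl}(aC_0)$ and $B_1=\mathrm{cl}(c)$, so $C_0\le E$ and $C_0\le B_1$. Let $E'$ be a copy of $E$ over $C_0$ with $E'\cap B_1=C_0$, and let $D=E'\otimes_{C_0}B_1$. Then $D\in\mathcal K$ and $E',B_1\le D$, and by (G) we may take $D$ to be a strong subset of $\mathfrak C$. Let $a'\in E'$ be the copy of $a$. As $E'$ is strong, $a'\equiv_{C_0}a$ and $E'=\mathrm{cl}(a'C_0)$, so $\mathrm{cl}(a'B_1)=D$. By Lemma~\ref{lem:amalg}(ii) and (D3), $d(a'/B_1)=\delta(D)-\delta(B_1)=\delta(E)-\delta(C_0)=k$, and $d(a'/c')\ge k$ for all $c'\subseteq c$ by (D1).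
\end{proof}

\begin{lemma}[independence is freeness]\label{lem:free}
Let $C$ be finite and strong, let $a,b$ be finite with $a\perp^d_Cb$, and put $E=\mathrm{cl}(aC)$, $E'=\mathrm{cl}(bC)$, $E''=\mathrm{cl}(abC)$. Then $\delta(E'')=\delta(E)+\delta(E')-\delta(C)$ and $E\cap E'=C$, and $E\cup E'$ is closed, carries the structure $E\otimes_CE'$, and satisfies $E\cup E'\sqsubseteq E''$.
\end{lemma}

\begin{proof}
The first equation restates $d(ab/C)=d(a/C)+d(b/C)$. By Lemma~\ref{lem:local}(2), Proposition~\ref{prop:submod} and strongness of $C\subseteq E\cap E'$,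
\begin{align*}
\delta(E'')=d(EE')&\le\delta(\langle E\cup E'\rangle)\le\delta(E\cup E')\\
&\le\delta(E)+\delta(E')-\delta(E\cap E')\le\delta(E)+\delta(E')-\delta(C).
\end{align*}
So equality holds throughout. The last equality gives $E\cap E'=C$, as $C$ is strong. The third gives the structure $E\otimes_CE'$, by the equality case of Proposition~\ref{prop:submod} and (A1). The second shows that the fair set $E\cup E'$ is closed, by the strictness in Lemma~\ref{lem:fair}. The first shows that $\delta(E\cup E')=d(EE')$ is minimal among finite closed supersets.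
\end{proof}

The set $E\cup E'$ need not be strong (Remark~\ref{rem:notstrong}), which is why Lemma~\ref{lem:three} is stated with $\sqsubseteq$.

\begin{proposition}\label{prop:IT}
The independence theorem for $\perp^d$ holds over every small real $C$ with $\mathrm{cl}(C)=C$.
\end{proposition}

\begin{proof}
Let $a\equiv_Ca'$, $a\perp^d_CA$, $a'\perp^d_CB$, $A\perp^d_CB$, and put $k=d(a/C)$. We must realize
\[
\mathrm{tp}(a/CA)\cup\mathrm{tp}(a'/CB)\cup\{d(xe)-d(e)\ge k:e\subseteq CAB\text{ finite}\}.
\]
A finite part involves a finite $c\subseteq C$ and finite subsets of $A$ and $B$, for which the three independences persist by (D1). So let $A,B$ be finite; we need $a''$ with $a''\equiv_{cA}a$, $a''\equiv_{cB}a'$ and $d(a''/cAB)\ge k$. By (D1) and $\mathrm{cl}(C)=C$ there is a finite strong $C_1$ with $c\subseteq C_1\subseteq C$ and $d(x/C_1)=d(x/C)$ for $x=a,a',A,B,aA,a'B,AB$. By the additive form of $\perp^d$, the three independences hold over $C_1$. Put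
\begin{gather*}
E_1=\mathrm{cl}(aC_1),\quad E_1'=\mathrm{cl}(a'C_1),\quad E_2=\mathrm{cl}(AC_1),\quad E_3=\mathrm{cl}(BC_1),\\
E_{12}=\mathrm{cl}(aAC_1),\quad E_{13}'=\mathrm{cl}(a'BC_1),\quad E_{23}=\mathrm{cl}(ABC_1).
\end{gather*}
Lemma~\ref{lem:free} applies to $(E_1,E_2,E_{12})$, $(E_1',E_3,E_{13}')$ and $(E_2,E_3,E_{23})$. An automorphism $\sigma$ over $C_1$ with $\sigma(a')=a$ maps $E_1'$ onto $E_1$. In $\mathfrak C$ these sets may overlap in unwanted ways, so we take abstract copies. Let $\hat E_1$ be a copy of $E_1$ over $C_1$ whose other elements are new. Let $\hat E_{12}$ be a copy of $E_{12}$ over $E_2$ in which $E_1$ goes to $\hat E_1$ and elements outside $E_1\cup E_2$ are new. Let $\hat E_{13}$ be a copy of $E_{13}'$ over $E_3$ in which $E_1'$ goes to $\hat E_1$ through $\sigma$ and elements outside $E_1'\cup E_3$ are new. This is possible since $E_1\cap E_2=E_1'\cap E_3=C_1$, and as $E_2\cap E_3=C_1$ the structures $\hat E_{12},\hat E_{13},E_{23}$ meet pairwise in $\hat E_1,E_2,E_3$. All hypotheses of Lemma~\ref{lem:three} hold over $C_1$; let $D$ be the amalgam.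

As $E_{23}\le D\in\mathcal K$, (G) lets us take $D$ to be a strong subset of $\mathfrak C$. Let $a''\in\hat E_1$ be the copy of $a$. The sets $\hat E_{12},\hat E_{13}\le D$ are strong, so $a''\equiv_{E_2}a$, $a''\equiv_{E_3}a'$, $\hat E_{12}=\mathrm{cl}(a''AC_1)$ and $\hat E_{13}=\mathrm{cl}(a''BC_1)$. Hence $\mathrm{cl}(a''E_{23})=D$. Since $\delta(\hat E_{1j})=\delta(E_1)+\delta(E_j)-\delta(C_1)$ for $j=2,3$,
\begin{align*}
d(a''/E_{23})&=\delta(D)-\delta(E_{23})=\delta(\hat E_{12})+\delta(\hat E_{13})-\sum_{i=1}^3\delta(E_i)+\delta(C_1)\\
&=\delta(E_1)-\delta(C_1)=k ,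
\end{align*}
and $d(a''/cAB)\ge d(a''/E_{23})$ by (D1).
\end{proof}

Models are $\mathrm{cl}$-closed, so Theorem~\ref{thm:KP} applies: $T$ is simple and $\perp^d$ is forking independence on real sets. We drop the superscript.

\begin{proposition}\label{prop:super}
$SU(a/B)\le d(a/B)$ for finite real $a$ and small real $B$, and $T$ is supersimple of finite SU-rank.
\end{proposition}

\begin{proof}
We show by induction on $n$ that $SU(a/B)\ge n$ implies $d(a/B)\ge n$ for real $a,B$. Let $SU(a/B)\ge n+1$ be witnessed by $B'\supseteq B$, possibly containing imaginaries. Choose a real $B''\supseteq B$ with $B'\subseteq\mathrm{dcl}(B'')$; by (F2) we may move it over $B'$ so that $B''\perp_{B'}a$. Then $SU(a/B'')=SU(a/B''B')=SU(a/B')\ge n$ by (F3) and (F4), and $a\not\perp_BB''$ as $a\not\perp_BB'$. So $d(a/B)>d(a/B'')\ge n$.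

For arbitrary $B\subseteq\mathfrak C^{\mathrm{eq}}$ choose in the same way a real $B'$ with $B\subseteq\mathrm{dcl}(B')$ and $B'\perp_Ba$; then $SU(a/B)=SU(a/B')<\omega$. Finally, a finite tuple $e$ of imaginaries lies in $\mathrm{dcl}(a)$ for a finite real $a$, and $SU(ae/B)=SU(a/B)$ by (F4). By induction on $\alpha$, for all $B$ at once, $SU(e/B)\ge\alpha$ implies $SU(ae/B)\ge\alpha$: if $B'$ witnesses $SU(e/B)\ge\alpha+1$, then $ae\not\perp_BB'$ and $SU(ae/B')\ge\alpha$. So $SU(e/B)<\omega$.
\end{proof}

Conditions \eqref{eq:ample} concern imaginaries, over which the construction gives no direct control. The next lemma supplies it: the independence theorem over $C$, rather than over $\mathrm{acl}(C)$, leaves no room for a finite equivalence relation to split a type.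

\begin{lemma}\label{lem:stp}
Let $C$ be finite and strong, and let $a\equiv_Ca'$ be finite real tuples. Then $a\equiv_{\mathrm{acl}(C)}a'$.
\end{lemma}

\begin{proof}
Let $\mathcal E$ be a $C$-definable equivalence relation with finitely many classes. By (F2) and (F3) choose $b_1\equiv_{\mathrm{acl}(C)}a$ with $b_1\perp_Ca$, and then $b_2\equiv_{\mathrm{acl}(C)}a'$ with $b_2\perp_Ca'b_1$. Thus $a\mathrel{\mathcal E}b_1$ and $a'\mathrel{\mathcal E}b_2$. Proposition~\ref{prop:IT} gives $a''$ with $a''\equiv_{Cb_1}a$ and $a''\equiv_{Cb_2}a'$. So $a\mathrel{\mathcal E}b_1\mathrel{\mathcal E}a''\mathrel{\mathcal E}b_2\mathrel{\mathcal E}a'$.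
\end{proof}

\section{The flag is $2$-ample}\label{sec:ample}

Let $F=\{p,l,\pi\}$ be the flag of Example~\ref{ex:flag}. Then $F\in\mathcal K$, and every subset of $F$ is closed, and strong because $\delta$ increases strictly along inclusions. By (G) take $F$ strong in $\mathfrak C$. Then $d=\delta$ on subsets of $F$, so
\begin{equation}\label{eq:indep}
d(\pi/l)=1=d(\pi/pl),\qquad d(\pi/p)=9\ne11=d(\pi),
\end{equation}
that is, $p\perp_l\pi$ and $p\not\perp\pi$. For the two intersection conditions the method is to carry an imaginary $e$ along a path, one step at a time, until it is algebraic over two independent elements.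

\begin{lemma}\label{lem:move}
Let $C_0\subseteq C$ be finite real sets and $x,x'$ real elements such that $C$, $Cx$, $Cx'$ are strong and $x\mapsto x'$ is an isomorphism $Cx\to Cx'$ over $C$. If $e\in\mathrm{acl}(C)\cap\mathrm{acl}(C_0x)$, then $e\in\mathrm{acl}(C_0x')$.
\end{lemma}

\begin{proof}
By (H), $x\equiv_Cx'$. By Lemma~\ref{lem:stp} an automorphism fixing $\mathrm{acl}(C)$ pointwise sends $x$ to $x'$. It fixes $e$ and $C_0$.
\end{proof}

\begin{lemma}\label{lem:first}
$\mathrm{acl}(p)\cap\mathrm{acl}(l)=\mathrm{acl}(\emptyset)$.
\end{lemma}

\begin{proof}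
Let $S=\{p_0,l_0,p_1,l_1,p_2\}$ be the path with incidences exactly $p_0\mathrel{I}l_0\mathrel{I}p_1\mathrel{I}l_1\mathrel{I}p_2$. It satisfies (A2), and the other axioms involve planes, so $S$ is a geometry. A subpath with $i$ points and $j$ lines has $\delta=11i+19j-10(i+j-1)=i+9j+10$, and $\delta(X)$ for $X\subseteq S$ is the sum of these numbers over the components of $X$. So $\delta(X)\ge|X|$ and $S\in\mathcal K$. Let $X$ be a singleton or an incident pair, and $Y\supsetneq X$. Either the component of $Y$ containing $X$ is larger than $X$, or $Y$ has another component; so $\delta(Y)>\delta(X)$ and $X\le S$. The set $\{p_0,p_2\}$ is closed, as no line is on both, and has $\delta=22$. A proper superset is $S$, with $\delta=3+18+10=31$, or has at least two components and three elements, so $\delta\ge23$. Hence $\{p_0,p_2\}\le S$.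

By (G) over $\{p,l\}$ take $S$ strong in $\mathfrak C$ with $(p_0,l_0)=(p,l)$. Let $e\in\mathrm{acl}(p_0)\cap\mathrm{acl}(l_0)$. Lemma~\ref{lem:move} with $C_0=\emptyset$ and $(C,x,x')$ equal to $(l_0,p_0,p_1)$, then $(p_1,l_0,l_1)$, then $(l_1,p_1,p_2)$ gives in turn $e\in\mathrm{acl}(p_1)$, $e\in\mathrm{acl}(l_1)$, $e\in\mathrm{acl}(p_2)$. Since $d(p_0p_2)=22=d(p_0)+d(p_2)$, we have $p_0\perp p_2$. By (F3), $e\perp e$ and $e\in\mathrm{acl}(\emptyset)$.
\end{proof}

\begin{lemma}\label{lem:second}
$\mathrm{acl}(p,l)\cap\mathrm{acl}(p,\pi)=\mathrm{acl}(p)$.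
\end{lemma}

\begin{proof}
We walk among the lines and planes on $p$. Let $S=\{p,v_1,\dots,v_{11}\}$, where $v_1,v_3,\dots,v_{11}$ are lines, $v_2,v_4,\dots,v_{10}$ are planes, every $v_i$ is on $p$, and $v_i\mathrel{I}v_{i+1}$ are the only other incidences. This is a geometry: (A1) and (A3) hold as $p$ is the only point and is on everything, (A2) and (A3*) need two points, and (A2*) holds as a path has no $4$-cycle. Let $R\subseteq\{v_1,\dots,v_{11}\}$. As in Lemma~\ref{lem:star}, $\delta(\{p\}\cup R)=11+9|R|-8e(R)$, so a component of $R$ of size $n$ contributes $9n-8(n-1)=n+8$. In $\delta(R)$ a component with $j$ lines and $i$ planes contributes $9j+i+10$. So $\delta(X)\ge|X|$ for all $X\subseteq S$, and $S\in\mathcal K$. The sets $\{p\}$, $\{p,v_i\}$, $\{p,v_i,v_{i+1}\}$ are closed, and they are strong in $S$, since a proper superset enlarges the component of $R$ or has a further one. The set $\{p,v_1,v_{11}\}$ is closed, as $p$ is the only element on both lines, and has $\delta=11+9+9=29$. A proper superset is $S$, with $\delta=11+11+8=30$, or has $R$ with at least two components and three elements, so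 $\delta\ge11+16+3=30$. Hence $\{p,v_1,v_{11}\}\le S$.

By (G) over $F$ take $S$ strong in $\mathfrak C$ with $v_1=l$, $v_2=\pi$. Let $e\in\mathrm{acl}(p,v_1)\cap\mathrm{acl}(p,v_2)$. For $1\le i\le9$ the flags $\{p,v_i,v_{i+1}\}$ and $\{p,v_{i+2},v_{i+1}\}$ are isomorphic over $C=\{p,v_{i+1}\}$. Lemma~\ref{lem:move} with $C_0=\{p\}$ shows that $e\in\mathrm{acl}(p,v_i)\cap\mathrm{acl}(p,v_{i+1})$ implies $e\in\mathrm{acl}(p,v_{i+2})$. By induction $e\in\mathrm{acl}(p,v_{11})$. Since $d(v_1v_{11}/p)=29-11=9+9=d(v_1/p)+d(v_{11}/p)$, we have $v_1\perp_pv_{11}$. By (F3), $e\perp_pe$ and $e\in\mathrm{acl}(p)$.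
\end{proof}

\begin{remark}\label{rem:notstrong}
The path has to be long: $\delta(\{p,v_1,\dots,v_n\})=n+19$, so $d(v_1v_n/p)\le n+8<18$ for $2\le n\le9$. For $n=10$, every subset of $S$ containing $p,v_1,v_{10}$ has $\delta\ge29$, so $v_1\perp_pv_{10}$; but the closed sets $\{p,v_1,v_{10}\}\subsetneq\{p,v_1,\dots,v_{10}\}$ both have $\delta=29$. Thus the union of the independent strong sets $\{p,v_1\}$ and $\{p,v_{10}\}$ is not strong.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The theory $T$ is $\omega$-categorical with infinite models by Proposition~\ref{prop:generic}, and supersimple of finite SU-rank by Proposition~\ref{prop:super}. By \eqref{eq:indep} and Lemmas~\ref{lem:first} and~\ref{lem:second} the flag satisfies \eqref{eq:ample}, so $T$ is not CM-trivial by Lemma~\ref{lem:ample}.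
\end{proof}

\section{The SU-rank equals the dimension}\label{sec:rank}

To show $SU\ge d$ we need forking extensions that lower the dimension by exactly one. We attach to an element $x$ of $\mathrm{cl}(aB)$, through one intermediate element, a new element $y$ of weight $11$ that costs only $10$ once $x$ is known.

\begin{lemma}\label{lem:drop}
Let $a$ be a finite real tuple, $B=\mathrm{cl}(B)$ a small real set, and $d(a/B)\ge1$. Then there is a real element $y$ with $d(a/By)=d(a/B)-1$.
\end{lemma}

\begin{proof}
By (D1) choose a finite strong $B_0\subseteq B$ with $d(a/B_0)=d(a/B)$. Put $A=\mathrm{cl}(aB_0)$. Then $A\ne B_0$; pick $x\in A\setminus B_0$.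

\emph{The gadget.} Let $S=\{x,z,y\}$ have incidences exactly $x\mathrel{I}z\mathrel{I}y$, with $z,y$ new and of the following kinds.
\[
\begin{array}{c|c|c|c|c|c}
x&z&y&\delta(xz)&\delta(zy)&\delta(S)\\ \hline
\text{point}&\text{line}&\text{point}&20&20&22+19-20=21\\
\text{plane}&\text{line}&\text{plane}&20&20&22+19-20=21\\
\text{line}&\text{point}&\text{plane}&20&20&19+22-10-2=29
\end{array}
\]
In each case $S$ is a geometry: no line of $S$ is on both a point and a plane, there is only one line, and the hypotheses of (A3) and (A3*) need four elements. All nonempty subsets have $\delta\ge11$, so $S\in\mathcal K$. We have $\delta(y)=11$ and $\delta(S)=\delta(x)+10$. A closed subset containing $x$ and $y$ contains $z$, by (O1), (O1*), (O3) respectively. So the closed proper supersets of $\{x\}$ are $\{x,z\}$ and $S$, and $\{x\}\le S$.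

\emph{The amalgam.} Let $A^*=A\otimes_{\{x\}}S$. The set $\{x\}$ is closed in $A$ but need not be strong there, so we check $A^*\in\mathcal K$ directly. Lemma~\ref{lem:amalg}(iii), applied to $\{x\}\le S\in\mathcal K$, gives $A\le A^*$ and $\delta(Y)\ge\delta(Y\cap A)+1$ for closed $Y\not\subseteq A$. If such a $Y$ meets $A$, then $|Y|\le|Y\cap A|+2\le3|Y\cap A|$, so $\delta(Y)\ge f(3|Y\cap A|)\ge f(|Y|)$. The remaining closed sets lie in $A$ or in $S$. So $A^*\in\mathcal K$, and by (G) over $A$ we take $A^*$ strong in $\mathfrak C$. The closed set $\mathrm{cl}(aB_0y)$ contains $A$ and $y$, hence $z$, so it equals $A^*$, and $d(aB_0y)=\delta(A)+\delta(S)-\delta(x)=\delta(A)+10$ by Lemma~\ref{lem:amalg}(ii).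

\emph{$d(B_0y)=\delta(B_0)+11$.} The bound $\le$ is Lemma~\ref{lem:local}(3). For $\ge$ let $Y=\mathrm{cl}(B_0y)\subseteq A^*$ and use Lemma~\ref{lem:amalg}(ii). If $x\in Y$, then $S\subseteq Y$, $q=0$ and $Y\cap A\supsetneq B_0$, so $\delta(Y)=\delta(Y\cap A)+10\ge\delta(B_0)+11$. If $x\notin Y$, then $\delta(Y)=\delta(Y\cap A)+\delta(Y\cap S)-2q$ with $\delta(Y\cap A)\ge\delta(B_0)$ and $q\le1$, the only candidate line being $x$. If $Y\cap S=\{y\}$, then $q=0$ as $y$ is not on $x$, and $\delta(Y)\ge\delta(B_0)+11$. If $Y\cap S=\{z,y\}$, then $\delta(Y)\ge\delta(B_0)+18$.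

Therefore $d(a/B_0y)=\delta(A)+10-\delta(B_0)-11=d(a/B_0)-1$.

\emph{From $B_0$ to $B$.} By Lemma~\ref{lem:ext} replace $y$ by a realization of $\mathrm{tp}(y/aB_0)$ with $d(y/aB)=d(y/aB_0)$. By (D2) and (D1),
\begin{align*}
d(ay/B_0)&=d(y/aB_0)+d(a/B_0)=d(y/aB)+d(a/B)=d(ay/B)\\
&=d(a/By)+d(y/B)\le d(a/B_0y)+d(y/B_0)=d(ay/B_0).
\end{align*}
The inequality holds term by term, so $d(a/By)=d(a/B_0y)=d(a/B)-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) The description of forking was obtained in Section~\ref{sec:simple}, and $SU\le d$ is Proposition~\ref{prop:super}. We prove $SU(a/B)\ge d(a/B)$ by induction on $d(a/B)$. Replacing $B$ by $\mathrm{cl}(B)\subseteq\mathrm{acl}(B)$ changes neither side, by (D3), (F3) and (F4). If $d(a/B)\ge1$, take $y$ as in Lemma~\ref{lem:drop}. Then $a\not\perp_By$ and $SU(a/By)\ge d(a/B)-1$, so $SU(a/B)\ge d(a/B)$. (ii) This is Lemma~\ref{lem:stp} and Proposition~\ref{prop:IT}. (iii) Conditions \eqref{eq:ample} were proved in Section~\ref{sec:ample}, and by (i) the ranks of $p,l,\pi$ are $\delta(p)=11$, $\delta(l)=19$, $\delta(\pi)=11$.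
\end{proof}

\begin{thebibliography}{9}

\bibitem{BPW} Buechler, Pillay and Wagner, \emph{Supersimple theories}, JAMS 14 (2001).

\bibitem{GST} \emph{Geometric Simplicity Theory}, \texttt{http://web.yonsei.ac.kr/bkim/preprints/GST.pdf}.

\bibitem{KP} Kim and Pillay, \emph{Simple theories}, APAL 88 (1997).

\end{thebibliography}
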